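# Spanning subgraphs of small treewidth in planar graphs

## 1. A guess about partial 3-trees, tested on double wheels and antiprisms

The guess to start from is *yes*. The question is this. Take a 4-connected planar graph. Can we throw away edges, keeping all vertices, so that what remains is still 3-edge-connected but looks like a tree thickened to width 3? The reason to guess yes is that the same statement holds one step lower. Let us first fix the words.

Graphs are finite. Multigraphs may have parallel edges but no loops, and parallel edges do not affect treewidth. For a vertex set $X$, $\delta(X)$ is the set of edges with exactly one end in $X$. A graph is $r$-edge-connected if $|\delta(X)|\ge r$ for every $\emptyset\ne X\subsetneq V$. It is $k$-connected if it has more than $k$ vertices and no set of fewer than $k$ vertices separates it. A subgraph $H$ of $G$ is spanning if $V(H)=V(G)$.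

**Definition ($k$-tree, partial $k$-tree).** The complete graph $K_{k+1}$ is a $k$-tree. If $T$ is a $k$-tree, so is the graph obtained from $T$ by adding a new vertex adjacent to all vertices of some $k$-clique of $T$. A partial $k$-tree is a subgraph of a $k$-tree.

Example: let $P_N^2$ have vertices $v_0,\dots,v_{N-1}$, with $v_i,v_j$ adjacent when $1\le|i-j|\le2$. It starts with the triangle $v_0v_1v_2$, and each later $v_i$ is attached to the edge $v_{i-2}v_{i-1}$. So $P_N^2$ is a 2-tree.

**Definition (tree-decomposition, treewidth).** A tree-decomposition of $G$ is a tree with a bag $B_s\subseteq V(G)$ at each node $s$, such that every vertex and both ends of every edge lie in some bag together, and for every vertex $v$ the nodes whose bags contain $v$ form a (nonempty, connected) subtree. Its width is the largest bag size minus 1, and $\operatorname{tw}(G)$ is the least width possible.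

It is a textbook fact that partial $k$-trees are exactly the graphs of treewidth at most $k$. Example: the bags $\{v_i,v_{i+1},v_{i+2}\}$ along a path give $\operatorname{tw}(P_N^2)\le2$. If we put one more vertex into all bags, the width grows by 1 and that vertex may now have any neighbors.

Partial 2-trees are the series-parallel graphs. Elmallah and Colbourn proved that every 3-connected planar graph contains a 2-connected spanning partial 2-tree, and that every 3-edge-connected planar graph contains a 2-edge-connected spanning partial 2-tree. The following statement, from "Series-Parallel Subgraphs of Planar Graphs", goes one step further.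

**Conjecture.** Every 4-connected planar graph contains a 3-edge-connected spanning partial 3-tree.

**Test 1: double wheels.** Take a cycle with $n\ge4$ vertices and two non-adjacent poles $p,q$ joined to all of them. Delete one rim edge. What remains is a path plus two poles. The path has treewidth 1 and each pole adds 1, so the width is at most 3. It is 3-edge-connected. Indeed, consider a cut $\delta(X)$. If it separates $p$ from $q$, each of the $n$ path vertices has exactly one cut edge to a pole, so there are at least $4$ cut edges. If $p,q$ are on one side, let $U\neq\emptyset$ be the other side, a set of path vertices. Each vertex of $U$ gives two cut edges to the poles. If $U$ is not the whole path, a path edge is cut too, and there are at least $3$ cut edges. If $U$ is the whole path there are $2n$.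

**Test 2: antiprisms.** Let $N\ge6$ be even, and let $C_N^2$ have vertices $v_i$, $i\in\mathbb Z_N$, with adjacency at cyclic distance 1 or 2. It is planar: the even vertices form an inner cycle, the odd ones an outer cycle, and the edges $v_iv_{i+1}$ zigzag between them. It is 4-connected: after deleting at most 3 vertices, two cyclically consecutive survivors are non-adjacent only if at least two consecutive vertices between them were deleted, and this happens in at most one place, so the survivors still form a connected graph.

Keep only $R=P_N^2+v_0v_{N-1}$. Adding $v_0$ to all bags above shows $\operatorname{tw}(R)\le3$. To see that $R$ is 3-edge-connected, look at the triangles $\tau_i=v_iv_{i+1}v_{i+2}$, $0\le i\le N-3$, of $P_N^2$. A cut meets each triangle in 0 or 2 edges, every edge of $P_N^2$ is in one or two of the $\tau_i$, and two different $\tau_i$ share at most one edge. If at least three triangles are cut, there are at least $6/2=3$ cut edges. If exactly two are cut, they share at most one edge, so again at least 3 edges are cut. If exactly one, $\tau_i$, is cut, its two cut edges are in no other triangle. The edge $v_iv_{i+1}$ is in no other triangle only for $i=0$, and $v_{i+1}v_{i+2}$ only for $i=N-3$. So the cut of $P_N^2$ isolates $v_0$ or $v_{N-1}$, and then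 $v_0v_{N-1}$ is a third cut edge. (Some triangle is always cut, since $P_N^2$ is connected and each of its edges lies in a triangle.)

So the guess survives both tests. But the tests are weak: the double wheel has treewidth at most $2+2=4$, and adding $v_0,v_{N-1}$ to the bags of $P_N^2$ shows $\operatorname{tw}(C_N^2)\le4$. Only one unit of width had to be lost. A real test needs a planar graph of large treewidth in which only few edges may be deleted.

## 2. Facts on treewidth and planar duality

**(T1)** *If $U\subseteq V(G)$ is nonempty and $G[U]$ is connected, then the nodes whose bags meet $U$ form a subtree.* For each $v\in U$ the nodes with $v$ in their bag form a subtree, and for adjacent $u,v$ these subtrees share a node, namely one whose bag contains both. Hence their union over the connected set $U$ is connected.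

**(T2)** Treewidth does not increase when passing to a minor. **(T3)** The $n\times n$ grid has treewidth $n$. Both are textbook facts. So is $\operatorname{tw}=O(\sqrt n)$ for planar graphs on $n$ vertices, which is used only in one remark.

**Definition (bond).** Let $G$ be connected. A bond is a set $\delta(X)$, $\emptyset\neq X\subsetneq V(G)$, for which $G[X]$ and $G-X$ are both connected.

**(D1)** *If $G$ is connected, $G[X]$ is connected and $B$ is (the vertex set of) a component of $G-X$, then $\delta(B)$ is a bond and $\delta(B)\subseteq\delta(X)$.* Edges leaving $B$ go to $X$. The complement of $B$ consists of the connected set $X$ and the other components of $G-X$, each joined to $X$ because $G$ is connected.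

**(D2)** *In a connected graph every cut is a disjoint union of bonds.* The cut $\delta(X)$ is the disjoint union of $\delta(A)$ over the components $A$ of $G[X]$. Each $\delta(A)$ is the disjoint union of $\delta(B)$ over the components $B$ of $G-A$, and these are bonds by (D1).

**(D3)** For a connected plane graph $G$ with dual $G^*$, the bonds of $G$ are exactly the duals of the cycles of $G^*$, and $(G^*)^*=G$. The two sides $X$ and $V(G)\setminus X$ of a bond are the faces of $G^*$ on the two sides of the cycle. For a set $F$ of edges, $F^*$ is the set of dual edges. Example: two vertices joined by $q$ parallel edges have as dual a cycle of length $q$. The only bond consists of all $q$ edges, and the only cycle of the dual is the whole dual.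

## 3. Thick subdivided grids, and their 2-vertex cuts

Let us try to break the conjecture. We want a graph of large treewidth whose large-treewidth skeleton is forced to survive. Forcing is easy with parallel edges.

**Proposition 1.** *Let $r\ge2$. For every $k$ there is a $(2r-2)$-edge-connected planar multigraph all of whose $r$-edge-connected spanning subgraphs have treewidth greater than $k$.*

*Proof.* Let $C$ be a 2-edge-connected planar graph with $\operatorname{tw}(C)>k$, for instance a large grid. Replace each edge $uv$ by a path $u\,s_{uv}\,v$ and give every edge multiplicity $r-1$. The subdivided graph is 2-edge-connected, so every cut has at least two edges before, hence at least $2(r-1)$ after, the multiplication. Let $H$ be an $r$-edge-connected spanning subgraph. The vertex $s_{uv}$ has degree at least $r$ in $H$, but at most $r-1$ edges to $u$ and at most $r-1$ to $v$. So $H$ contains an edge $us_{uv}$ and an edge $s_{uv}v$. This holds for every edge of $C$, so $H$ contains a subdivision of $C$, and $\operatorname{tw}(H)\ge\operatorname{tw}(C)>k$ by (T2). $\square$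

For $r=3$ this gives 4-*edge*-connected multigraphs. It does not touch the conjecture, which speaks of 4-connected graphs. Deleting $u$ and $v$ isolates $s_{uv}$, so there are 2-vertex cuts everywhere, and they come from the very device that does the forcing: $s_{uv}$ has only two neighbors.

What did the forcing use? The vertex $s_{uv}$ has four edges, two toward the place $u$ and two toward the place $v$, and it may lose only one. Nothing requires the place $u$ to be a single vertex. Suppose $C$ is cubic. Spread $u$ out: remove it, and join the three vertices $s_{uv}$ around it by a triangle. Now $s_{uv}$ has two edges in the triangle at $u$ and two in the triangle at $v$, and to different neighbors. The graph we have drawn is the line graph $L(C)$: its vertices are the edges of $C$, two being adjacent if they share an end. The smallest example is $L(K_4)$, the octahedron. Also, an arbitrary set of deletions allowed by "degree at least 3" in a 4-regular graph is a matching, and a matching takes at most one edge from a triangle and so cannot disconnect it.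

## 4. Line graphs of cubic plane graphs defeat every treewidth bound

**Theorem 1.** *For every $m\ge4$ there is a 4-connected 4-regular planar graph $G_m$ on $3m^2$ vertices such that every spanning subgraph $H$ of $G_m$ with minimum degree at least 3 has $\operatorname{tw}(H)\ge(m-2)/2$.*

A 3-edge-connected spanning subgraph has minimum degree at least 3. Hence for no $k$ is it true that every 4-connected planar graph has a 3-edge-connected spanning partial $k$-tree. For $k=3$, the graph $G_9$ on 243 vertices has $\operatorname{tw}(H)\ge\lceil7/2\rceil=4$ for all such $H$, so the conjecture is false. The bound has order $\sqrt{|V(G_m)|}$, and up to a constant it cannot be improved, since planar graphs on $n$ vertices have treewidth $O(\sqrt n)$.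

**Step 1: a triangulation to start from.** The purpose is to choose the dual of $C$, because connectivity of $L(C)$ will be read off from short cycles of the dual. Let $T$ have vertices $(i,j)$, $i\in\mathbb Z_m$, $1\le j\le m$, and two poles $N,S$. Join $(i,j)$ to $(i+1,j)$, and for $j<m$ also to $(i,j+1)$ and $(i+1,j+1)$; join $N$ to all $(i,1)$ and $S$ to all $(i,m)$. This is a cylinder of squares, each with one diagonal, plus two caps. It is a simple plane triangulation of the sphere, with $m^2+2$ vertices, hence $2(m^2+2)-4=2m^2$ faces and $3m^2$ edges. Its minimum degree is at least 4.

**Step 2: every 3-cycle of $T$ bounds a face.** This will give 4-connectedness. Put $a=(1,0)$, $b=(0,1)$, $c=-(a+b)$.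

Consider first a 3-cycle without poles. Going around it we make three steps from $\{\pm a,\pm b,\pm c\}$, with sum $0$, where first coordinates are taken modulo $m$. The first coordinates are in $\{0,\pm1\}$, so their sum has absolute value at most $3<m$, and the sum is $0$ over the integers. No two of the steps are opposite, since the third would be $0$. No two are equal, since the third would be twice a step up to sign, which is not a step. So the steps are $\pm a,\pm b,\pm c$ in some order, one of each. Since $a,b$ are linearly independent and $a+b+c=0$, the three signs are equal. Reversing the direction of travel if necessary, the steps are $a,b,c$ in one of the two cyclic orders. So the vertex set is $\{p,p+a,p+a+b\}$ or $\{p,p+b,p+a+b\}$. These are the two triangles of a square with its diagonal, both faces.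

A 3-cycle through $N$ is $N,(i,1),(i\pm1,1)$, a face; the same holds for $S$. The poles are not adjacent, so no 3-cycle contains both.

**Step 3: the cubic graph $C=T^*$ has treewidth at least $m-1$.** Here we get the large treewidth. The graph $C$ is connected, cubic and plane, with $2m^2$ vertices and $3m^2$ edges. It is simple: there is no loop because $T$ has no bridge, and no parallel edges, because two distinct faces sharing two edges would be bounded by the same triangle, forcing $T=K_3$. For each of the $m(m-1)$ squares of the cylinder, contract the edge of $C$ dual to its diagonal, and delete the vertices of $C$ dual to the cap faces. One vertex per square remains, adjacent to the vertices of the neighboring squares. This is the product of a cycle on $m$ vertices and a path on $m-1$ vertices, which contains the $(m-1)\times(m-1)$ grid. By (T2) and (T3), $\operatorname{tw}(C)\ge m-1$.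

**Step 4: the graph $G=G_m=L(C)$.** We check the easy properties. It has $3m^2$ vertices. An edge $uv$ of $C$ meets two other edges at $u$ and two at $v$, and these four are distinct since $C$ is simple. So $G$ is simple and 4-regular. It is planar: put a vertex on each edge of $C$, and around each vertex $v$ of $C$ draw the triangle $T_v$ joining the three edges at $v$. The edge set of $G$ is the disjoint union of the edge sets of the triangles $T_v$, and the vertex $e=uv$ of $G$ lies in exactly two of them, $T_u$ and $T_v$.

**Step 5: $G$ is 4-connected.** We turn a small vertex cut of $G$ into a short cycle of $T$. Suppose a set $S$ of at most 3 vertices separates $G$. Then $S$ is a set of edges of $C$, and $G-S=L(C-S)$ is disconnected, so $C-S$ has at least two components that contain edges. Let $X$ be the vertex set of one of them, and let $X_2$ be the vertex set of the component of $C-X$ that contains another one. By (D1), $\delta(X_2)$ is a bond of $C$ and $\delta(X_2)\subseteq\delta(X)$. As $X$ is a component of $C-S$, also $\delta(X)\subseteq S$. So the bond has at most 3 edges. Both its sides have at least two vertices, since $X_2$ and its complement (which contains $X$) both contain an edge. By (D3) its dual is a cycle of $T$ of length at most 3, hence exactly 3 since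 $T$ is simple, with at least two faces of $T$ on each side. But by Step 2 a 3-cycle has just one face on one of its sides, a contradiction.

**Step 6: the triangles survive in $H$.** This is the forcing. Let $H$ be a spanning subgraph of $G$ with minimum degree at least 3. As $G$ is 4-regular, each vertex loses at most one edge, so $E(G)\setminus E(H)$ is a matching. The edges of $T_v$ pairwise share a vertex, so at most one of them is missing. Hence $H[V(T_v)]$ is connected for every $v\in V(C)$.

**Step 7: a tree-decomposition of $H$ becomes one of $C$.** This transfers the lower bound. Let $(B_s)$ be a tree-decomposition of $H$ of width $w=\operatorname{tw}(H)$, and put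
$$B'_s=\{v\in V(C):V(T_v)\cap B_s\ne\emptyset\},$$
the set of ends of the edges of $C$ that lie in $B_s$. We check the axioms for $C$ on the same tree.

- Each edge $uv$ of $C$ is a vertex of $H$, so it lies in some $B_s$, and then $u,v\in B'_s$. In particular every vertex of $C$ is in some bag.
- For $v\in V(C)$, the nodes $s$ with $v\in B'_s$ are those whose bags $B_s$ meet $V(T_v)$. As $H[V(T_v)]$ is connected by Step 6, they form a subtree by (T1).
- An edge of $C$ has two ends, so $|B'_s|\le2|B_s|\le2w+2$.

So $\operatorname{tw}(C)\le2w+1$. With Step 3, $m-1\le2w+1$, that is, $w\ge(m-2)/2$. $\blacksquare$

## 5. The threshold $2r-1$ for edge-connectivity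

Connectivity 4 is not enough for $r=3$. Is any connectivity enough? Proposition 1 shows that for $r$-edge-connected subgraphs we must start with at least $2r-1$.

**Theorem 2.** *Let $r\ge2$ and $d=\lceil r/2\rceil$.*

1. *Every $(2r-1)$-edge-connected planar multigraph has an $r$-edge-connected spanning subgraph of treewidth at most $20d-4$.*
2. *For every $k$ there is a $(2r-2)$-edge-connected planar multigraph all of whose $r$-edge-connected spanning subgraphs have treewidth greater than $k$.*

So for planar multigraphs, the least edge-connectivity that guarantees $r$-edge-connected spanning subgraphs of bounded treewidth is exactly $2r-1$. For $r=3$: every 5-edge-connected planar graph, hence every 5-connected planar graph, has a 3-edge-connected spanning subgraph of treewidth at most 36; by Theorem 1 this fails, for every bound, for 4-connected simple planar graphs. The constant 36 is not claimed to be optimal.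

Part 2 is Proposition 1. The rest of the lecture proves part 1.

**Setup.** Let $G$ be a $(2r-1)$-edge-connected plane multigraph. If it has one vertex it has no edges and there is nothing to do, so let it have at least 2 vertices. Let $D=G^*$, a connected plane graph. Cycles of $D$ are duals of bonds of $G$, so $D$ has girth at least $2r-1\ge3$. In particular $D$ is simple. As $G$ is connected with at least 2 vertices it has a bond, so $D$ has a cycle, and $D$ has at least 3 vertices. Throughout, "dist" is distance in $D$, and a *shortest path* is a path of $D$ that is shortest in $D$ between its ends. Subpaths of shortest paths are shortest.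

We look for a set $F\subseteq E(D)$ and delete the dual edges: $H=G-F^*$.

## 6. Deleting the duals of shortest paths

**Lemma A.** *For $F\subseteq E(D)$, the graph $H=G-F^*$ is $r$-edge-connected if and only if $|E(C)\setminus F|\ge r$ for every cycle $C$ of $D$.*

*Proof.* $H$ is $r$-edge-connected iff $|\delta_G(X)\setminus F^*|\ge r$ for all $\emptyset\ne X\subsetneq V(G)$. By (D2) every such cut contains a bond, so it suffices to require this for bonds. By (D3) the bonds are the duals of the cycles of $D$. $\square$

To make the treewidth small we want to delete edges across long curves. What long sets $F$ are safe? A single shortest path $M$ is: we shall see that if $F\subseteq E(M)$, the girth alone gives $|E(C)\setminus F|\ge r$. So one would next take the union of several disjoint shortest paths. This is where it stops. Let $r=3$ and $D=C_5$, so $G$ is two vertices joined by 5 edges. A subpath $M_1$ with 2 edges and the disjoint subpath $M_2$ with 1 edge are both shortest paths of $D$. Deleting the duals of all three edges leaves only 2 parallel edges. The cycle ran along $M_1$, jumped to $M_2$, and jumped back, paying one edge per jump. The remedy is to keep the deleted pieces far from each other: two jumps must cost at least $r$, so the distance $d=\lceil r/2\rceil$ is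 the right one.

**Lemma B.** *Let $M_1,\dots,M_q$ be shortest paths of $D$, let $F_i\subseteq E(M_i)$, let $V(F_i)$ be the set of ends of edges of $F_i$, and suppose $\operatorname{dist}(V(F_i),V(F_j))\ge d$ for $i\ne j$. With $F=\bigcup F_i$, every cycle $C$ of $D$ has $|E(C)\setminus F|\ge r$.*

*Proof.* Suppose $|E(C)\setminus F|\le r-1$. Since $|E(C)|\ge2r-1$, $C$ has edges in $F$. As $d\ge1$, the sets $V(F_i)$ are pairwise disjoint, so two $F$-edges sharing a vertex belong to the same $F_i$. If $C\subseteq F$, then $C$ would lie in one path $M_i$, which is impossible. So $C$ alternates between *arcs* (maximal subpaths of $F$-edges) and *gaps* (maximal subpaths of non-$F$ edges), and each arc lies in one $F_i$.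

Suppose two arcs belong to different $F_i$'s. Going once around $C$, the index changes at least twice, so at least two gaps join different sets $V(F_i)$. Each has length at least $d$, so $|E(C)\setminus F|\ge2d\ge r$, a contradiction.

So all arcs lie in one $M=M_i$. Let $Q$ be a gap, of length $g\le r-1$, with ends $x,y$. They are ends of arcs, so $x,y\in V(M)$; and $x\ne y$ because $C$ has an $F$-edge. The segment $M[x,y]$ is a shortest path, so its length is at most $g$. Hence $Q\cup M[x,y]$ has at most $2g\le2r-2$ edges, and by the girth it contains no cycle. Therefore the two $x$–$y$ paths coincide, and $Q\subseteq M$. So all gaps and all arcs lie in $M$, that is, the cycle $C$ lies in the path $M$, which is impossible. $\square$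

## 7. Cutting regions by three-legged trees

Let $K\supseteq D$ be a simple plane triangulation on $V(D)$ extending the embedding of $D$; it exists since $D$ is simple with at least 3 vertices. Fix a vertex $\varrho$, a face $o$ of $K$ incident with $\varrho$, and a breadth-first search spanning tree $T$ of $D$ rooted at $\varrho$. A path in $T$ from a vertex to one of its ancestors is called *vertical*. Since depth in $T$ is distance from $\varrho$, vertical paths are shortest paths of $D$.

Here is the plan. For a cycle $Z$ of $K$, the edges of $K^*-F^*$ that cross $Z$ are the duals of $E(Z)\setminus F$. Call $|E(Z)\setminus F|$ the *price* of $Z$. If we can subdivide the sphere recursively by cycles of bounded price, down to single faces, we get a tree-decomposition of bounded width. To cut a region bounded by $Z$ we draw a tree inside with three leaves on $Z$, running mostly along vertical paths whose edges we put into $F$, so that they cost nothing. A child then pays for a part of $Z$, plus the new edges not in $F$. If the part is about two thirds of $Z$ and the new cost is at most $5d$, the price stays bounded, since $\frac23t+5d\le t$ for $t$ near $15d$. Two things need care: the three leaves must be well spread on $Z$, and the pieces put into $F$ must stay at distance $d$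 from each other and from earlier ones.

**Regions and invariants.** For a cycle $Z$ of $K$, let $\Delta(Z)$ be the open disc of $S^2\setminus Z$ not containing $o$. Then $\varrho\notin\Delta(Z)$: otherwise the open set $\Delta(Z)$, containing a boundary point of $o$, would meet $o$, and as $o$ is connected and disjoint from $Z$ it would contain $o$. An edge of $K$ with an end in $\Delta(Z)$ lies in $\Delta(Z)$, apart possibly from its other end on $Z$, because $K$ is plane. Put $t=15d-3$.

Start with $F=\emptyset$ and one untreated region $Z_0$, the boundary of $o$. We treat regions one at a time. Treating $Z$ may add edges to $F$, and replaces $Z$ by child regions $Z'$ with $\Delta(Z')\subset\Delta(Z)$. We maintain: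

- (I0) the open discs of untreated regions are pairwise disjoint;
- (I1) no edge of $F$ and no end of an $F$-edge lies in $\Delta(Z)$, for $Z$ untreated;
- (I2) $|E(Z)\setminus F|\le t$ for every untreated $Z$.

These hold at the start, since $3\le t$. Now let $Z$ be the region to treat. If $\Delta(Z)$ is a single face of $K$, then $Z$ becomes a leaf and nothing is added. Otherwise put $N=|E(Z)\setminus F|\le t$ and proceed as follows.

**Step 1: three colors on $Z$.** The purpose is that three points of $Z$, one of each color, are automatically well spread. Choose three distinct edges $a_1,a_2,a_3$ of $Z$. Deleting them leaves three paths $Z_1,Z_2,Z_3$ (possibly single vertices), whose vertices get colors $1,2,3$. If $N\ge3$, choose the $a_i$ among the $N$ non-$F$ edges so that the other $N-3$ non-$F$ edges are distributed over the three paths as evenly as possible. Then each $Z_i$ contains at least $\lfloor(N-3)/3\rfloor=\lfloor N/3\rfloor-1$ of them. For $z_i\in V(Z_i)$, $i=1,2,3$, let $A_{ij}$ be the arc of $Z$ between $z_i$ and $z_j$ that avoids $z_k$, where $\{i,j,k\}=\{1,2,3\}$. It avoids all edges of $Z_k$ and the two deleted edges incident with $Z_k$. So it misses at least $\lfloor N/3\rfloor-1+2$ non-$F$ edges if $N\ge3$. Hence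
$$|E(A_{ij})\setminus F|\le N-1-\lfloor N/3\rfloor\quad(N\ge3),\qquad|E(A_{ij})\setminus F|\le2\quad(N\le2).\tag{1}$$
The function $N\mapsto N-1-\lfloor N/3\rfloor$ is non-decreasing. For $N=t$ we have $\lfloor t/3\rfloor=5d-1$, so $t-1-\lfloor t/3\rfloor+5d=t$. Also $2+5d\le15d-3=t$. So in all cases
$$|E(A_{ij})\setminus F|+5d\le t.\tag{2}$$

**Step 2: pointers, and colors inside.** The purpose is to give each interior vertex a route to $Z$ that is vertical until it comes close to $Z$. Call a vertex $x\in\Delta(Z)$ *near* if $\operatorname{dist}(x,V(Z))\le d-1$, and *far* otherwise. A near vertex points to a $D$-neighbor whose distance to $V(Z)$ is smaller by 1. A far vertex points to its parent in $T$, which exists since $\varrho\notin\Delta(Z)$. All pointers run along edges of $D\subseteq K$, so they lead into $\Delta(Z)\cup V(Z)$. Following pointers, we go up $T$ as long as we are at far vertices, so this phase ends. Once at a near vertex, each step decreases the distance to $V(Z)$ by 1, so we never meet a far vertex again and arrive at $V(Z)$. Hence the pointers form a forest on the vertices in $\Delta(Z)\cup V(Z)$, each of whose trees contains exactly one vertex of $Z$. Give each interior vertex the color of that vertex. (For $r=2$ we have $d=1$, and there are no near vertices: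 every interior vertex just climbs $T$ until it hits $Z$.)

**Step 3: a trichromatic face.** This is Sperner's lemma; it finds three routes of different colors that start next to each other. Exactly one edge of $Z$ has colors $\{1,2\}$, namely the deleted edge joining $Z_1$ to $Z_2$. Count pairs (face of $K$ in $\Delta(Z)$, incident edge colored $\{1,2\}$). An edge lying in $\Delta(Z)$ is counted 0 or 2 times, and the one edge on $Z$ with colors $\{1,2\}$ is counted once, so the total is odd. A face with three different colors contributes 1, any other face contributes 0 or 2. So the number of trichromatic faces in $\Delta(Z)$ is odd, and there is one, $u_1u_2u_3$, with $u_i$ of color $i$.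

**Step 4, Case A: $u_1,u_2,u_3\in V(Z)$.** Here the face itself does the cutting, and nothing is added to $F$. Put $z_i=u_i\in V(Z_i)$. If $u_iu_j\in E(Z)$, then this edge is an arc of $Z$ avoiding $u_k$, so $A_{ij}$ is this edge. If $u_iu_j\notin E(Z)$, the edge is a chord lying in $\Delta(Z)$, and it divides $\Delta(Z)$ into two discs, one of them bounded by the cycle $A_{ij}\cup u_iu_j$ (as $K$ is simple, $A_{ij}$ has at least 2 edges). This disc does not contain $o$. The children are the face $u_1u_2u_3$, which will be a leaf, and for each chord $u_iu_j$ the region $A_{ij}\cup u_iu_j$.

We check that the discs of the children are disjoint and contain all faces in $\Delta(Z)$. Let $u_iu_j$ and $u_iu_k$ be two chords. The chord $u_iu_j$ does not cross $u_iu_k$, and its end $u_j$ is not on $A_{ik}\cup u_iu_k$. So it lies on the side of $u_iu_k$ other than the $A_{ik}$ side. Hence the disc of $A_{ik}\cup u_iu_k$ does not meet the chord $u_iu_j$, so it lies on one side of it, and this is the side with $u_k$ on its boundary, that is, not the $A_{ij}$ side. Thus the chord discs are disjoint. Cutting off all of them leaves one open disc, whose boundary is the triangle $u_1u_2u_3$ (where no chord was cut off, $A_{ij}$ is an edge of the triangle). This is the disc of $S^2\setminus u_1u_2u_3$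 not containing $o$. The face $u_1u_2u_3$ is also one of the two sides of that triangle and is not $o$, because it lies in $\Delta(Z)$, so it is exactly this disc.

Now (I0) holds; (I1) holds because $F$ is unchanged and the discs got smaller. (I2) holds by (2) for the chord regions, which have at most one new edge, and for the face because $3\le t$. Each child has fewer faces than $Z$: the face $u_1u_2u_3$ is one face while $\Delta(Z)$ has more than one, and the other children omit it. At most 3 new edges appear.

**Step 5, Case B: some $u_i$ is in $\Delta(Z)$; the three routes.** By renaming the colors let $u_1\in\Delta(Z)$. Now we collect the material for the cut. Let $L_i$ be the pointer path from $u_i$ to its end $z_i\in V(Z_i)$; it is trivial if $u_i\in V(Z)$. The $L_i$ are pairwise disjoint, since they lie in pointer trees of different colors. Let $M_i$ be the (possibly empty) initial subpath of $L_i$ formed by far vertices. It is a vertical path, hence a shortest path of $D$.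

How many edges of $L_i$ are not in $M_i$? If $M_i\ne\emptyset$, its last vertex has distance at least $d$ from $V(Z)$ and the next vertex $y$ of $L_i$ is not far, so $y$ has distance exactly $d-1$. From $y$ on there are $d-1$ edges. So exactly $d$ edges of $L_i$ are not in $M_i$. If $M_i=\emptyset$, then $u_i$ is near or on $Z$, and $L_i$ has at most $d-1$ edges.

**Step 6: truncating the legs.** The vertical pieces $M_1,M_2,M_3$ may run close to each other, and then Lemma B would not apply, exactly as in the 5-cycle example. When two pieces come close we join them there by a short path and forget what lies before.

*Leg 2.* If some vertex of $M_2$ has distance at most $d-1$ from $M_1$, let $b$ be the one closest to $z_2$ along $L_2$. Let $L_2'$ be the part of $L_2$ from $b$ to $z_2$, let $M_2'$ be the part of $M_2$ strictly after $b$, and let $W_2$ be a shortest $D$-path from $b$ to $M_1$. Otherwise (in particular if $M_1$ or $M_2$ is empty) put $L_2'=L_2$, $M_2'=M_2$, and let $W_2$ be the edge $u_2u_1$ of $K$.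

*Leg 3.* Do the same with $L_3,M_3$, and with $M_1\cup M_2'$ in place of $M_1$, to get $L_3',M_3',W_3$; in the "otherwise" case $W_3$ is the edge $u_3u_1$.

By the choice of $b$ as the last close vertex, and since all vertices involved are far,
$$M_1,\ M_2',\ M_3'\text{ are pairwise at distance}\ge d\text{ in }D,\text{ and all their vertices are at distance}\ge d\text{ from }V(Z).\tag{3}$$

**Step 7: the price of the legs.** Put $Y=L_1\cup L_2'\cup W_2\cup L_3'\cup W_3$. We claim that
$$\text{at most }5d\text{ edges of }Y\text{ lie outside }E(M_1)\cup E(M_2')\cup E(M_3').\tag{4}$$
By Step 5, $L_1$ contributes at most $d$. Let $i\in\{2,3\}$. If $b$ exists for leg $i$, then the edges of $L_i'$ outside $M_i'$ are at most the edge after $b$ and the $d$ edges of $L_i$ after $M_i$, and $W_i$ has at most $d-1$ edges. Together this is at most $1+d+(d-1)=2d$. Otherwise $L_i$ contributes at most $d$ and $W_i$ one, and $d+1\le2d$. The sum is at most $5d$.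

**Step 8: a claw inside $\Delta(Z)$.** We extract from $Y$ a tree that cuts $\Delta(Z)$ into three. First, $V(Y)\cap V(Z)=\{z_1,z_2,z_3\}$ and all edges of $Y$ lie in $\Delta(Z)$. The paths $L_1,L_2',L_3'$ consist of pointer edges, which start at interior vertices, and meet $Z$ only in their last vertices $z_1,z_2,z_3$. A path $W_i$ starting at some $b$ has length at most $d-1$ while $b$ is at distance at least $d$ from $V(Z)$, so it avoids $V(Z)$ and lies in $\Delta(Z)$. An edge $W_i=u_iu_1$ has its end $u_1$ in $\Delta(Z)$, and its end $u_i$ is either in $\Delta(Z)$ or equal to $z_i$.

Next, $Y-V(Z)$ is connected, and each $z_i$ has a $Y$-neighbor in it. The path $L_1-z_1$ is nonempty since it contains $u_1$, and it contains $M_1$. For leg 2: if $b$ exists, then $b\in L_2'-z_2$, and $W_2$ joins it to $M_1$ inside $\Delta(Z)$. If not, and $u_2\in\Delta(Z)$, then $W_2$ joins $u_2\in L_2-z_2$ to $u_1$. If $u_2\in V(Z)$, then $L_2=\{z_2\}$, the leg adds nothing to $Y-V(Z)$, and $z_2$ is adjacent to $u_1$ by $W_2$. In the first two cases $z_2$ is adjacent to its predecessor on $L_2'$; similarly $z_1$ on $L_1$. Leg 3 is the same, where $W_3$ may also end on $M_2'\subseteq L_2'-z_2$.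

Take a spanning tree of $Y-V(Z)$, add one edge of $Y$ at each $z_i$, and let $Y^*$ be the minimal subtree containing $z_1,z_2,z_3$. Each $z_i$ has degree 1 in the larger tree, so the leaves of $Y^*$ are exactly $z_1,z_2,z_3$. A tree with exactly three leaves is a subdivided claw. Its other vertices, among them the vertex $c$ of degree 3, are in $\Delta(Z)$.

The path $Y^*[z_1,z_2]$ divides $\Delta(Z)$ into two discs, one bounded by $A_{12}\cup Y^*[z_1,z_2]$. The leg of $Y^*$ from $c$ to $z_3$ has its interior in one of the two; as $z_3$ is not on $A_{12}\cup Y^*[z_1,z_2]$, it is the other one, and the leg divides that disc into two. So $Y^*$ divides $\Delta(Z)$ into three discs, bounded by the cycles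
$$Z_{ij}=A_{ij}\cup Y^*[z_i,z_j].$$
These three cycles are the children of $Z$.

**Step 9: what is added to $F$, and the invariants.** Add to $F$ the three *groups* $E(Y^*)\cap E(M_1)$, $E(Y^*)\cap E(M_2')$, $E(Y^*)\cap E(M_3')$; some may be empty. They are sets of edges of $D$. By (4), at most $5d$ edges of $Y^*$ are not in $F$. So (I2) holds for the children by (2). (I0) is clear. For (I1): the new $F$-edges and their ends, which are far vertices, lie in $Y^*\cap\Delta(Z)$, and this set is disjoint from the discs of the children and, by (I0), from the discs of the other untreated regions; older $F$-edges cause no problem since the children's discs lie in $\Delta(Z)$. Finally, each of the three children contains at least one face, so each has fewer faces than $Z$.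

In both cases the number of faces goes down from a region to its children. So the procedure terminates, and every region that ends as a leaf is a face of $K$.

**Step 10: $H=G-F^*$ is $r$-edge-connected.** Let $F$ be the final set. We verify the hypothesis of Lemma B for all nonempty groups. Each group is a subset of the edge set of a shortest path of $D$. Two groups created at the same region are at distance at least $d$ by (3). For two groups created at different regions, let $Z$ be the region treated later. Just before $Z$ is treated, (I1) says that no vertex of the earlier group is in $\Delta(Z)$. The vertices of the later group are in $\Delta(Z)$, at distance at least $d$ from $V(Z)$ by (3). A $D$-path between the two groups must meet $V(Z)$, so it has length at least $d$. By Lemma B, every cycle of $D$ has at least $r$ edges outside $F$, and by Lemma A, $H$ is $r$-edge-connected.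

## 8. The tree of regions as a tree-decomposition

It remains to bound $\operatorname{tw}(H)$.

**Step 11: passing from $H$ to $J=K^*-F^*$.** The regions speak about faces of $K$, so we replace $H$ by a graph on these faces. The vertices of $J$ are the faces of $K$. Since $V(K)=V(D)$, each face of $D$ is a union of faces of $K$ joined through edges of $E(K)\setminus E(D)$, and these edges are not in $F$. Contracting in $J$ the dual edges of $E(K)\setminus E(D)$, and deleting loops that arise, gives $D^*-F^*=G-F^*=H$. So $H$ is a minor of $J$, and by (T2) it suffices to bound $\operatorname{tw}(J)$.

**Step 12: the bags.** We define a tree-decomposition of $J$ along the tree of regions. Let $\mathcal B$ be the tree of all regions, each joined to its children, with $Z_0$ joined to one additional leaf representing $o$. At each treated region, the children's discs contain every face of the region exactly once. So the leaves of $\mathcal B$ correspond bijectively to the faces of $K$, that is, to $V(J)$. If $\mathcal B$ has no inner node, then $|V(J)|=2$ and $\operatorname{tw}(J)\le1\le20d-4$. Otherwise, each edge $e$ of $K$ outside $F$ gives an edge $e^*=ff'$ of $J$, with $f\ne f'$. Let $P_e$ be the path of $\mathcal B$ between the leaves $f,f'$, and choose an end $\varphi(e)\in\{f,f'\}$.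 Put

- $\beta_s=\{\varphi(e):s\in P_e\}$ for an inner node $s$;
- $\beta_f=\{f\}\cup\{\varphi(e):e^*\text{ incident with }f\}$ for a leaf $f$.

The nodes whose bags contain $f$ are the leaf $f$ together with all nodes of the paths $P_e$ with $\varphi(e)=f$. (If another leaf $g$ has $f\in\beta_g$, then $f=\varphi(e)$ for some $e^*=fg$, and $g\in P_e$.) All these paths contain the leaf $f$, so the nodes form a subtree. If $e^*=ff'$ and $\varphi(e)=f$, then $f,f'\in\beta_{f'}$. So this is a tree-decomposition of $J$.

**Step 13: the size of the bags.** This is where the prices are collected. A face of $K$ has three edges, so leaf bags have size at most 4. Let $s$ be an inner node, that is, a region $Z$ that was cut, and let $s\in P_e$. Then the two faces incident with $e$ lie in different branches of $\mathcal B$ at $s$. The branches correspond to the outside of $Z$ and the discs of the children of $Z$. If the edge $e$ lay inside one of these open sets, both its faces would be there too. So $e$ lies on $Z$, or on $Y^*$ (Case B), or is an edge of $u_1u_2u_3$ (Case A). Moreover $e\notin F$. By (I2), at most $t$ such edges lie on $Z$. At most $5d$ lie on $Y^*$ by (4), and at most $3\le5d$ are edges of $u_1u_2u_3$. (The final $F$ contains the $F$ of the moment when $Z$ was treated, so these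 counts can only go down.) Hence
$$|\beta_s|\le t+5d=20d-3.$$
Leaf bags are smaller, since $4\le20d-3$. Therefore $\operatorname{tw}(H)\le\operatorname{tw}(J)\le20d-4$. $\blacksquare$
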